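\title{Nonconstant polynomial maps between spheres}

\begin{abstract}
We show that a nonconstant polynomial map $S^n\to S^k$ exists if and only if $k\ge 2^{\lfloor \log_2 n\rfloor}$, and that it can then be chosen with integer coefficients. The necessity of this condition is a theorem of Wood. For the sufficiency we construct a map $S^{2N-1}\to S^N$ for every power of two $N$, by an induction on polynomial matrices that play the part of the multiplication in the Hopf maps. The case $S^{48}\to S^{47}$, the first one not covered by the known existence result, is also settled by an explicit quartic map $S^{49}\to S^{32}$.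
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S^n=\{x\in\mathbb{R}^{n+1}: x_1^2+\dots+x_{n+1}^2=1\}$. A \emph{polynomial map} $S^n\to S^k$ is a map that is the restriction to $S^n$ of a polynomial map $\mathbb{R}^{n+1}\to\mathbb{R}^{k+1}$; it \emph{has integer coefficients} if the latter can be chosen with integer coefficients. For which positive integers $n,k$ is there a nonconstant polynomial map $S^n\to S^k$?

For $k\ge n$ the inclusion $S^n\subset S^k$ is one, so let $n>k$. Nonconstant smooth maps always exist, for instance $x\mapsto(\cos x_1,\sin x_1,0,\dots,0)$. A polynomial map, however, consists of $k+1$ polynomials whose squares add up to $1$ on $S^n$, so the question asks how few squares such an identity in $n+1$ variables can have.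

Degree one gives nothing. If $|Ax+c|=1$ on $S^n$, then comparing $x$ with $-x$ gives $|Ax|^2+|c|^2=1$ on $S^n$; since $n>k$, the matrix $A$ kills some unit vector, so $|c|=1$ and $A=0$. Degree two gives the Hopf maps. Let $\mathbb{A}$ be the algebra of real numbers, complex numbers, quaternions or octonions, of dimension $N=1,2,4,8$. In $\mathbb{A}$ one has $|xy|=|x|\,|y|$, so the map
\begin{equation}\label{eq:hopf}
\mathbb{A}\times\mathbb{A}\to\mathbb{R}\times\mathbb{A},\qquad (x,y)\mapsto\bigl(|x|^2-|y|^2,\;2xy\bigr),
\end{equation}
has squared norm $(|x|^2-|y|^2)^2+4|x|^2|y|^2=(|x|^2+|y|^2)^2$. It sends $S^{2N-1}$ to $S^N$, and its first coordinate takes the values $1$ and $-1$ there.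

One map yields others. A \emph{great sphere} $S^j\subset S^n$ is the intersection of $S^n$ with a linear subspace of dimension $j+1$; an orthonormal basis of the subspace identifies it linearly with the standard $S^j$. Any two points of $S^n$ lie on a great sphere of each dimension $j$ with $1\le j\le n$. Applying this to two points with different images, we obtain:
\begin{equation}\label{eq:mono}
\begin{array}{l}
\text{a nonconstant polynomial map } S^n\to S^k \text{ yields one } S^{j}\to S^{l}\\
\text{whenever } 1\le j\le n \text{ and } l\ge k.
\end{array}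
\end{equation}
Thus the Hopf maps $S^3\to S^2$, $S^7\to S^4$, $S^{15}\to S^8$ cover all pairs with $2^r\le k<n<2^{r+1}$ for $r=1,2,3$. For positive integers $n>k$ this suggests comparing two properties:
\begin{itemize}
\item[(i)] there is a nonconstant polynomial map $S^n\to S^k$;
\item[(ii)] there is an integer $r$ with $2^r\le k<n<2^{r+1}$.
\end{itemize}
It is known that (i) implies (ii), by a theorem of Wood \cite{Wood}, and that (ii) implies (i) when $n\le 47$. The first case left open is $S^{48}\to S^{47}$, and the problem of deciding it is posed in \cite{Warwick}. The pattern suggests that (ii) always suffices; the reason for doubt is that the maps \eqref{eq:hopf} rest on four particular algebras, the largest of dimension $8$. The answer to the problem is yes, already in degree four.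

\begin{theorem}\label{thm:quartic}
There is a polynomial map $f:\mathbb{R}^{50}\to\mathbb{R}^{33}$, homogeneous of degree $4$, with $|f(z)|=|z|^4$ for all $z$, that is nonconstant on $S^{49}$ and on a great sphere $S^{48}$. Hence there are nonconstant polynomial maps $S^{48}\to S^{32}\subset S^{47}$.
\end{theorem}

\begin{theorem}\label{thm:main}
For every $N=2^r$ with $r\ge0$ there is a nonconstant polynomial map $S^{2N-1}\to S^N$ with integer coefficients. Consequently \textup{(i)} and \textup{(ii)} are equivalent for all positive integers $n>k$. Equivalently, for all positive integers $n,k$, a nonconstant polynomial map $S^n\to S^k$ exists if and only if $k\ge 2^{\lfloor\log_2 n\rfloor}$. When it exists, it can be chosen with integer coefficients.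
\end{theorem}

All our maps have the form $(x,y)\mapsto(p(x),M(x)y)$ with a polynomial $p$ and a polynomial matrix $M$ (Section~\ref{sec:triples}). Two operations act on such maps: \emph{doubling} the size of $M$ while adding variables to $x$, and \emph{substituting} one map into another. Section~\ref{sec:byhand} shows both on the passage from $S^3\to S^2$ to $S^7\to S^4$. A single doubling proves Theorem~\ref{thm:quartic} (Section~\ref{sec:doubling}), and the two operations in alternation reach every power of two (Section~\ref{sec:subst}). Section~\ref{sec:wood} proves that (i) implies (ii), for completeness; the block matrix behind doubling reappears there. Section~\ref{sec:end} assembles Theorem~\ref{thm:main}.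

\section{Similarities and triples}\label{sec:triples}

For vectors over any commutative ring we write $u\cdot v=\sum u_iv_i$ and $|v|^2=v\cdot v$. Let $R$ be an integral domain. An $N\times N$ matrix $M$ over $R$ is a \emph{similarity with multiplier} $\sigma\in R$ if $M^TM=MM^T=\sigma I_N$; then $|My|^2=y^TM^TMy=\sigma|y|^2$. We use three facts.
\begin{itemize}
\item[(S1)] If $\sigma\ne0$, either of $M^TM=\sigma I$ and $MM^T=\sigma I$ implies the other, since each says that $M^{-1}=\sigma^{-1}M^T$ over the fraction field of $R$.
\item[(S2)] If $M,M'$ are similarities of the same size with multipliers $\sigma,\sigma'$ and $c\in R$, then $MM'$, $cM$ and $\operatorname{diag}(M,M)$ are similarities with multipliers $\sigma\sigma'$, $c^2\sigma$ and $\sigma$.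
\item[(S3)] If $M$ is a similarity with multiplier $\sigma$ and $a,b\in R$, then the symmetric matrix $\begin{pmatrix} aI&bM\\ bM^T&-aI\end{pmatrix}$ is a similarity with multiplier $a^2+b^2\sigma$: in its square the diagonal blocks are $a^2I+b^2MM^T$ and $b^2M^TM+a^2I$, and the upper right block is $abM-abM=0$.
\end{itemize}

Let $L_x$ be the matrix of left multiplication by $x$ in $\mathbb{A}$. On the sphere $|y|^2=1-|x|^2$, so the Hopf map \eqref{eq:hopf} is $(2|x|^2-1,\,2L_xy)$. We keep this shape, a scalar function of $x$ followed by a similarity applied to $y$, and give up every restriction on the degree in $x$.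

\begin{definition}\label{def:triple}
Let $N,m\ge1$. An \emph{$(N,m)$-triple} $(p,M,\sigma)$ consists of polynomials $p,\sigma\in\mathbb{R}[x_1,\dots,x_m]$ with $\sigma\neq0$ and an $N\times N$ similarity $M$ over $\mathbb{R}[x_1,\dots,x_m]$ with multiplier $\sigma$, such that
\begin{equation}\label{eq:triple}
p(x)^2+(1-|x|^2)\,\sigma(x)=1 .
\end{equation}
The triple is \emph{integral} if $p$, $\sigma$ and the entries of $M$ have integer coefficients.
\end{definition}

The condition $\sigma\ne0$ excludes $p=\pm1$, $M=0$, which would give a constant map.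

\begin{lemma}\label{lem:map}
Let $(p,M,\sigma)$ be an $(N,m)$-triple, and let $f(x,y)=(p(x),M(x)y)\in\mathbb{R}^{N+1}$ for $x\in\mathbb{R}^m$, $y\in\mathbb{R}^N$.
\begin{itemize}
\item[(a)] The polynomial $p$ is not constant.
\item[(b)] Identically on $\mathbb{R}^{m+N}$,
\begin{equation}\label{eq:defect}
1-|f(x,y)|^2=\sigma(x)\bigl(1-|x|^2-|y|^2\bigr).
\end{equation}
\item[(c)] For $1\le j\le N$, setting $y_{j+1}=\dots=y_N=0$ in $f$ gives a nonconstant polynomial map $S^{m+j-1}\to S^N$, with integer coefficients if the triple is integral.
\end{itemize}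
\end{lemma}

\begin{proof}
(a) If $p$ is constant, then $(1-|x|^2)\sigma$ is constant by \eqref{eq:triple}. It vanishes where $|x|=1$, so it is $0$, and hence $\sigma=0$, which is excluded.

(b) By \eqref{eq:triple}, $1-p^2-\sigma|y|^2=\sigma(1-|x|^2)-\sigma|y|^2$.

(c) By (b) the sphere is mapped into $S^N$. Since $j\ge1$, every $x$ in the closed unit ball occurs on $S^{m+j-1}$, with $y=(\sqrt{1-|x|^2},0,\dots,0)$. A polynomial that is constant on a ball is constant, so by (a) the first coordinate $p(x)$ is not constant on $S^{m+j-1}$.
\end{proof}

With $j=N$ an $(N,m)$-triple gives a map $S^{m+N-1}\to S^N$. The number $m$ measures the gain in dimension, and our goal is $m=N$.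

\begin{example}\label{ex:hopf}
(a) $(x,1,1)$ is an integral $(1,1)$-triple, since $x^2+(1-x^2)=1$. Its map is the identity of $S^1$.

(b) A \emph{linear similarity of type $(N,m)$} is an $N\times N$ matrix $L_x$ whose entries are linear forms in $x\in\mathbb{R}^m$ and which is a similarity with multiplier $|x|^2$. It gives the \emph{Hopf triple} $(2|x|^2-1,\,2L_x,\,4|x|^2)$, an $(N,m)$-triple by the identity
\begin{equation}\label{eq:v}
(1-2v)^2+4v(1-v)=1
\end{equation}
with $v=|x|^2$.

(c) Left multiplication in $\mathbb{A}$ is a linear similarity of type $(N,N)$, $N=1,2,4,8$: from $|L_xy|^2=|x|^2|y|^2$ for all $y$ we get $L_x^TL_x=|x|^2I$, because a symmetric matrix is determined by its quadratic form, and (S1) applies. For the octonions, recall that they are the pairs of quaternions with product $(a,b)(c,d)=(ac-\bar d b,\;da+b\bar c)$. The squared norm of this product is $(|a|^2+|b|^2)(|c|^2+|d|^2)$ plus the cross terms $-2\operatorname{Re}(\bar b d a c)+2\operatorname{Re}(c\bar b d a)$, which cancel because $\operatorname{Re}(uv)=\operatorname{Re}(vu)$ for quaternions.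

(d) If $L_w$ is a linear similarity of type $(N,m)$, then by (S3)
\begin{equation}\label{eq:T}
T_{(b,w)}=\begin{pmatrix} bI_N&L_w\\ L_w^T&-bI_N\end{pmatrix},\qquad (b,w)\in\mathbb{R}\times\mathbb{R}^m,
\end{equation}
is a symmetric linear similarity of type $(2N,m+1)$.
\end{example}

\section{From $S^3\to S^2$ to $S^7\to S^4$ without quaternions}\label{sec:byhand}

The complex numbers give the linear similarity $L_w=\begin{pmatrix}w_1&-w_2\\ w_2&w_1\end{pmatrix}$ of type $(2,2)$. We build a $(4,4)$-triple from it alone, in two moves that do not ask for a larger algebra.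

\emph{Doubling.} The matrix $T_u$ of \eqref{eq:T}, with $u\in\mathbb{R}\times\mathbb{R}^2$, is a linear similarity of type $(4,3)$. Its Hopf triple rests on the identity
\[
(2|u|^2-1)^2+(1-|u|^2)\cdot4|u|^2=1 .
\]
The size is now right, but there are three variables instead of four.

\emph{Substitution.} Three is the number of coordinates of the Hopf map $S^3\to S^2$, which is a function of four variables. So we substitute that map for $u$. For $\beta,\gamma\in\mathbb{R}^2$ put $B=|\beta|^2$, $C=|\gamma|^2$ and
\[
\alpha=(2C-1,\;2L_\gamma\beta),\qquad 1-|\alpha|^2=1-(2C-1)^2-4BC=4C(1-B-C).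
\]
With $u=\alpha$ the identity above becomes
\[
p^2+(1-B-C)\cdot16\,C|\alpha|^2=1,\qquad p=2|\alpha|^2-1=1-8C(1-B-C).
\]
This is \eqref{eq:triple} in the four variables $(\beta,\gamma)$, with $\sigma=16\,C|\alpha|^2\neq0$. It remains to find a $4\times4$ similarity with this multiplier. The matrix $2T_\alpha$ has multiplier $4|\alpha|^2$ only, but the missing factor $4C$ is the multiplier of $2L_\gamma$. By (S2),
\[
M=4\,T_\alpha\operatorname{diag}(L_\gamma,L_\gamma)
\]
has multiplier $\sigma$. So $(p,M,\sigma)$ is a $(4,4)$-triple, and $(\beta,\gamma,y)\mapsto(p,My)$ is a quartic map $S^7\to S^4$. On $S^7$ its first coordinate is $1-8C|y|^2$, which equals $1$ for $y=0$ and $-1$ for $\beta=0$, $C=|y|^2=\frac12$.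

The computation used only that $L_w$ is a linear similarity of type $(N,N)$. With the octonions it produces a $(16,16)$-triple and a quartic map $S^{31}\to S^{16}$. The matrix of that triple is cubic, however, so \eqref{eq:T} cannot be applied to it. To continue we must double an arbitrary triple.

\section{Doubling, and the quartic map $S^{49}\to S^{32}$}\label{sec:doubling}

Let $(p,M,\sigma)$ be an $(N,m)$-triple in the variable $\gamma\in\mathbb{R}^m$. We add variables $\beta\in\mathbb{R}^l$ and look for a $(2N,l+m)$-triple in $(\beta,\gamma)$. Imitating \eqref{eq:T} directly, that is, taking $l=1$, $a=\beta$, $b=1$ in (S3), gives the multiplier $\beta^2+\sigma(\gamma)$, in which the identity \eqref{eq:triple} plays no part. Instead, put $Z=1-|\beta|^2-|\gamma|^2$ and split \eqref{eq:triple} as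
\begin{equation}\label{eq:split}
p^2+\sigma|\beta|^2=1-\sigma Z .
\end{equation}
The identity \eqref{eq:v} with $v=\sigma Z$ reads
\begin{equation}\label{eq:newid}
(1-2\sigma Z)^2+Z\cdot4\sigma(1-\sigma Z)=1,
\end{equation}
and this has the form \eqref{eq:triple} in the variables $(\beta,\gamma)$. What is needed is therefore a similarity of size $2N$ with multiplier $\sigma(1-\sigma Z)=\sigma(p^2+\sigma|\beta|^2)$. For $l=1$, (S3) provides it with $a=\sigma\beta$ and $b=p$.

To add several variables at once, replace the scalar $\beta$ by a linear similarity $T=T_\beta$, which need not commute with $M$. For a matrix with blocks $\sigma T,\ pM$ in the first row and $pM^T,\ X$ in the second, the two block rows are orthogonal when $\sigma pTM+pMX^T=0$. This holds for $X^T=-\sigma M^{-1}TM$, and $\sigma M^{-1}=M^T$ is polynomial.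

\begin{lemma}\label{lem:block}
Let $M,T$ be $N\times N$ similarities over an integral domain $R$ with multipliers $\sigma,\tau$, let $p\in R$, and put
\[
W=\begin{pmatrix}\sigma T&pM\\ pM^T&-M^TT^TM\end{pmatrix}.
\]
Then $WW^T=\sigma(p^2+\sigma\tau)I_{2N}$. If $\sigma(p^2+\sigma\tau)\ne0$, then $W$ is a similarity with this multiplier.
\end{lemma}

\begin{proof}
The blocks of $WW^T$ in positions $(1,1)$, $(1,2)$, $(2,2)$ are
\begin{align*}
\sigma^2TT^T+p^2MM^T&=(\sigma^2\tau+p^2\sigma)I,\\
\sigma p\,TM-p\,(MM^T)TM&=\sigma p\,TM-p\sigma\,TM=0,\\
p^2M^TM+M^TT^T(MM^T)TM&=p^2\sigma I+\sigma M^T(T^TT)M=(p^2\sigma+\sigma^2\tau)I,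
\end{align*}
and block $(2,1)$ is the transpose of block $(1,2)$. The last claim is (S1).
\end{proof}

\begin{proposition}[Doubling]\label{prop:double}
Let $(p,M,\sigma)$ be an $(N,m)$-triple in $\gamma\in\mathbb{R}^m$, let $T_\beta$ be a linear similarity of type $(N,l)$, and let $Z=1-|\beta|^2-|\gamma|^2$. Then
\[
p'=1-2\sigma Z,\qquad M'=2\begin{pmatrix}\sigma T_\beta&pM\\ pM^T&-M^TT_\beta^TM\end{pmatrix},\qquad \sigma'=4\sigma(1-\sigma Z)
\]
is a $(2N,l+m)$-triple in $(\beta,\gamma)$. In particular, taking $l=1$ and $T_t=tI_N$, an integral $(N,m)$-triple gives an integral $(2N,m+1)$-triple.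
\end{proposition}

\begin{proof}
We have $\sigma'\ne0$, because $\sigma\ne0$ and $1-\sigma Z$ equals $1$ where $Z=0$. By Lemma~\ref{lem:block} with $\tau=|\beta|^2$, by \eqref{eq:split} and by (S2), $M'$ is a similarity with multiplier $\sigma'$. The identity \eqref{eq:triple} for the new triple is \eqref{eq:newid}.
\end{proof}

Doubling the triple $(\gamma,1,1)$ with $T_t=t$ gives
\[
p'=2(t^2+\gamma^2)-1,\qquad M'=2\begin{pmatrix}t&\gamma\\ \gamma&-t\end{pmatrix},\qquad\sigma'=4(t^2+\gamma^2),
\]
a Hopf triple whose map is $S^3\to S^2$, $(x,y)\mapsto(|x|^2-|y|^2,\,2x\bar y)$ in complex notation with $x=t+i\gamma$.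

For $S^{48}\to S^{32}$ we need a $(32,m)$-triple with $m\ge17$. The octonions and \eqref{eq:T} give a linear similarity of type $(16,9)$. Used twice, once in its Hopf triple and once as the matrix $T_\beta$, it yields $m=9+9=18$.

\begin{proof}[Proof of Theorem~\ref{thm:quartic}]
Let $L_w$, $w\in\mathbb{R}^8$, be left multiplication in the octonions, and let $T_{(b,w)}$ be the symmetric linear similarity \eqref{eq:T} of type $(16,9)$. For $z=(\beta,\gamma,y)\in\mathbb{R}^9\times\mathbb{R}^9\times\mathbb{R}^{32}$ put
\[
T=T_\beta,\quad V=T_\gamma,\quad C=|\gamma|^2,\quad Y=|y|^2,\quad e=|z|^2,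
\]
and define
\[
Q=\begin{pmatrix}2C\,T&(2C-e)V\\ (2C-e)V&-2VTV\end{pmatrix},\qquad f(z)=\bigl(e^2-8CY,\;4Qy\bigr)\in\mathbb{R}\times\mathbb{R}^{32}.
\]
The entries of $Q$ are cubic forms, so $f$ is homogeneous of degree $4$.

Apply Proposition~\ref{prop:double} to the Hopf triple $(2C-1,\,2V,\,4C)$ and to $T$. Since $T$ and $V$ are symmetric, the resulting $(32,18)$-triple has
\[
p'=1-8CZ,\qquad M'=2\begin{pmatrix}4C\,T&2(2C-1)V\\ 2(2C-1)V&-4VTV\end{pmatrix}.
\]
On $S^{49}$ we have $e=1$ and $Z=Y$, so $p'=e^2-8CY$ and $M'=4Q$ there. Thus $f$ agrees on $S^{49}$ with the map $(p',M'y)$ of Lemma~\ref{lem:map}, and $|f|=1$ on $S^{49}$. By homogeneity $|f(z)|=|z|^4$ for all $z$.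

On $S^{49}$ the first coordinate of $f$ is $1$ where $y=0$, and $1-8\cdot\frac12\cdot\frac12=-1$ where $\beta=0$ and $C=Y=\frac12$. Points of both kinds lie on the great sphere $S^{48}$ on which the last coordinate of $\gamma$ vanishes. So $f$ is nonconstant on this $S^{48}$ and on $S^{49}$, and composing $S^{48}\to S^{32}$ with the inclusion $S^{32}\subset S^{47}$ finishes the proof.
\end{proof}

\section{Substitution, and all powers of two}\label{sec:subst}

Doubling an $(N,N)$-triple with $T_t=tI_N$ gives a $(2N,N+1)$-triple, which is $N-1$ variables short of the goal. As in Section~\ref{sec:byhand}, the number $N+1$ is the number of coordinates of the map attached to the original triple, and we substitute that map. By \eqref{eq:defect} the substitution turns the factor $1-|u|^2$ in \eqref{eq:triple} into the factor we want times $\sigma$. The extra $\sigma$ can be absorbed into the matrix because it is the multiplier of a similarity whose size divides $2N$.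

\begin{proposition}[Substitution]\label{prop:subst}
Let $(p,M,\sigma)$ be an $(N,m)$-triple and $(p',M',\sigma')$ a $(2N,N+1)$-triple. For $x=(\beta,\gamma)\in\mathbb{R}^N\times\mathbb{R}^m$ let $\alpha(x)=(p(\gamma),M(\gamma)\beta)\in\mathbb{R}\times\mathbb{R}^N$. Then
\[
p''=p'(\alpha),\qquad M''=M'(\alpha)\operatorname{diag}\bigl(M(\gamma),M(\gamma)\bigr),\qquad\sigma''=\sigma'(\alpha)\,\sigma(\gamma)
\]
is a $(2N,N+m)$-triple in $x$. It is integral if both given triples are.
\end{proposition}

\begin{proof}
By (S2), $M''$ is a similarity with multiplier $\sigma''$. By \eqref{eq:defect},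
\begin{equation}\label{eq:alpha}
1-|\alpha(x)|^2=\sigma(\gamma)(1-|x|^2),
\end{equation}
so \eqref{eq:triple} for the second triple, evaluated at $\alpha$, gives
\[
p''^2+(1-|x|^2)\,\sigma''=p'(\alpha)^2+(1-|\alpha|^2)\,\sigma'(\alpha)=1 .
\]
It remains to show $\sigma''\neq0$, that is, $\sigma'(\alpha)\ne0$; the danger is that the image of $\alpha$ lies in the zero set of $\sigma'$. Let $A=\{p(\gamma):\sigma(\gamma)\ne0\}\subset\mathbb{R}$. The set $A$ is infinite: otherwise $\sigma\prod_{c\in A}(p-c)$ would vanish identically, although $\sigma\neq0$ and $p$ is nonconstant by Lemma~\ref{lem:map}(a). If $\sigma(\gamma)\ne0$, then $M(\gamma)$ is invertible, so $\beta\mapsto M(\gamma)\beta$ is onto $\mathbb{R}^N$. Hence the image of $\alpha$ contains $A\times\mathbb{R}^N$. If $\sigma'(\alpha)=0$, then for each $u\in\mathbb{R}^N$ the polynomial $t\mapsto\sigma'(t,u)$ has infinitely many zeros, so $\sigma'=0$, a contradiction.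
\end{proof}

\begin{corollary}\label{cor:NN}
For every $N=2^r$, $r\ge0$, there is an integral $(N,N)$-triple.
\end{corollary}

\begin{proof}
For $N=1$ take $(x,1,1)$. Given an integral $(N,N)$-triple, Proposition~\ref{prop:double} with $T_t=tI_N$ gives an integral $(2N,N+1)$-triple, and Proposition~\ref{prop:subst}, applied to these two triples with $m=N$, gives an integral $(2N,2N)$-triple.
\end{proof}

The equality $m=N$ is used twice in the step: doubling must produce exactly $N+1$ variables for the substitution to make sense, and the substitution must return $N+m=2N$ variables for the induction to continue.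

\begin{remark}\label{rem:degree}
The induction is expensive in degree. Let $d=\deg p\ge1$ for an $(N,N)$-triple. By \eqref{eq:triple}, $\deg\sigma=2d-2$. The diagonal of $M^TM=\sigma I$ writes $\sigma$ as a sum of squares of entries, whose leading forms cannot cancel; so the entries of $M$ have degree at most $d-1$, the map $(p,My)$ has degree $d$, and the parts $M_0,\sigma_0$ of degrees $d-1$, $2d-2$ satisfy $M_0^TM_0=\sigma_0I$. By \eqref{eq:alpha}, one step of the induction gives
\[
p''=1-2\,\sigma\bigl(M(\gamma)\beta\bigr)\,\sigma(\gamma)\,(1-|x|^2).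
\]
The part of degree $(2d-2)d$ of $\sigma(M(\gamma)\beta)$ is $\sigma_0(M_0(\gamma)\beta)$, which is nonzero because $M_0(\gamma)$ is invertible where $\sigma_0(\gamma)\ne0$. So $\deg p''=(2d-2)d+(2d-2)+2=2d^2$. Starting from $d=1$ at $N=1$, the $(N,N)$-triple of Corollary~\ref{cor:NN} has $d=2^{N-1}$, which is $2^{31}$ for $N=32$. Theorem~\ref{thm:quartic} has the smaller source $S^{49}$ but degree $4$.
\end{remark}

\section{Powers of two as obstructions}\label{sec:wood}

By \eqref{eq:mono}, the implication (i)$\Rightarrow$(ii) of Wood \cite{Wood} reduces to maps $S^N\to S^{N-1}$ with $N$ a power of two. We prove that these are constant by playing two facts about sums of squares against each other. The first shortens a product of two sums of $N$ squares; the second says that $x_1^2+\dots+x_N^2$ cannot be shortened.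

A field $L$ is \emph{formally real} if $|a|^2=0$ implies $a=0$ for vectors $a$ over $L$ of any length. The field $\mathbb{R}(x_1,\dots,x_N)$ is formally real: after clearing denominators, a vanishing sum of squares of real polynomials forces each of them to vanish at every point.

\begin{lemma}[Pfister]\label{lem:pfister}
Let $N=2^s$, let $L$ be a formally real field, and let $a\in L^N$. There is an $N\times N$ similarity over $L$ with first row $a$ and multiplier $|a|^2$. Hence for $b\in L^N$ the product $|a|^2|b|^2$ equals $(a\cdot b)^2$ plus a sum of $N-1$ squares in $L$.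
\end{lemma}

\begin{proof}
We use induction on $s$. For $s=0$ take the matrix $(a)$, and for $a=0$ take the zero matrix. Let $s\ge1$ and $0\ne a=(a',a'')$ with halves of length $N/2$. Permuting columns preserves similarities and their multipliers, so we may assume $a''\ne0$. Let $A',A''$ be similarities with first rows $a',a''$ and multipliers $c'=|a'|^2$, $c''=|a''|^2\ne0$. Apply Lemma~\ref{lem:block} with $M=A''$, $T=A'/c''$ and $p=1$, so that $\sigma=c''$, $\tau=c'/c''^2$. The matrix $W$ has first block row $(A',A'')$, hence first row $a$, and $\sigma(p^2+\sigma\tau)=c''+c'=|a|^2\neq0$. Finally, for any similarity $W$ as in the statement, $|a|^2|b|^2=|Wb|^2$, and the first coordinate of $Wb$ is $a\cdot b$.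
\end{proof}

The division by $c''$ costs nothing in a field. It is what polynomial maps cannot afford, and Proposition~\ref{prop:double} avoids it by accepting the factor $\sigma$ in the multiplier. The second fact we quote without proof.

\begin{theorem}[Cassels, 1964]\label{thm:cassels}
For $m\ge1$, the polynomial $1+t_1^2+\dots+t_m^2$ is not a sum of $m$ squares in $\mathbb{R}(t_1,\dots,t_m)$.
\end{theorem}

\begin{corollary}\label{cor:cassels}
For $N\ge2$, the polynomial $\delta=x_1^2+\dots+x_N^2$ is not a sum of $N-1$ squares in $\mathbb{R}(x_1,\dots,x_N)$.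
\end{corollary}

\begin{proof}
Put $t_i=x_i/x_N$ for $i<N$ and $K=\mathbb{R}(t_1,\dots,t_{N-1})$. The $t_i$ and $x_N$ are algebraically independent, and $\mathbb{R}(x_1,\dots,x_N)=K(x_N)$. If $\delta$ is a sum of $N-1$ squares, so is $c=\delta/x_N^2=1+t_1^2+\dots+t_{N-1}^2\in K$. Clearing denominators, $c\,h^2=g_1^2+\dots+g_{N-1}^2$ with $g_i,h\in K[x_N]$ and $h\ne0$. Since $K$ is infinite, $h(\xi)\ne0$ for some $\xi\in K$, and then $c=\sum(g_i(\xi)/h(\xi))^2$ is a sum of $N-1$ squares in $K$, contradicting Theorem~\ref{thm:cassels}.
\end{proof}

For $N=2$ the two facts are $|a|^2|b|^2=(a\cdot b)^2+(a_1b_2-a_2b_1)^2$ and the statement that $x_1^2+x_2^2$ is not a square. Together they give the divisibility property on which the proof turns.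

\begin{lemma}\label{lem:divide}
Let $N=2^s\ge2$, $q=x_0^2+x_1^2+\dots+x_N^2$ and $F_1,\dots,F_N\in\mathbb{R}[x_0,\dots,x_N]$. If $q$ divides $F_1^2+\dots+F_N^2$, then $q$ divides every $F_i$.
\end{lemma}

\begin{proof}
Write $q=x_0^2+\delta$. It is monic of degree $2$ in $x_0$, so every polynomial has a unique remainder modulo $q$ of the form $g+hx_0$ with $g,h\in\mathbb{R}[x_1,\dots,x_N]$. Let $a_i+b_ix_0$ be the remainder of $F_i$, and view $a=(a_i)$, $b=(b_i)$ as vectors in $L^N$, where $L=\mathbb{R}(x_1,\dots,x_N)$. Modulo $q$,
\[
\sum F_i^2\equiv|a|^2+2(a\cdot b)x_0+|b|^2x_0^2\equiv\bigl(|a|^2-\delta|b|^2\bigr)+2(a\cdot b)x_0 .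
\]
The hypothesis says that this remainder is zero: $|a|^2=\delta|b|^2$ and $a\cdot b=0$. If $b\ne0$, then $|b|^2\ne0$, and $\delta=|a|^2|b|^2/(|b|^2)^2$ is a sum of $N-1$ squares in $L$ by Lemma~\ref{lem:pfister}, because $a\cdot b=0$. This contradicts Corollary~\ref{cor:cassels}. So $b=0$, then $|a|^2=0$, and $a=0$.
\end{proof}

\begin{proposition}\label{prop:wood}
For $N=2^s\ge2$, every polynomial map $f:S^N\to S^{N-1}$ is constant.
\end{proposition}

\begin{proof}
Use coordinates $x_0,\dots,x_N$ and let $q$ be as above, so that $q=1$ on $S^N$. The plan is to lower the degree of $f$ by dividing by $q$. Multiplication by $q$ raises the degree of a form by $2$ without changing its values on $S^N$, so the homogeneous parts of a polynomial representing $f$ can be gathered into two consecutive degrees: for some $d\ge0$,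
\[
f=F+G\ \text{ on }S^N,\qquad F,G\ \text{homogeneous of degrees } d,\ d-1,
\]
where the zero map counts as homogeneous of every degree and is the only one of negative degree. Take $d$ minimal. If $d=0$, then $f=F$ is constant. Suppose $d\ge1$.

Since $F$ and $G$ have opposite parity, $f(-x)=\pm(F(x)-G(x))$. So $|F+G|^2=|F-G|^2=1$ on $S^N$, and adding gives $|F|^2+|G|^2=1$ there. The form $|F|^2+q|G|^2-q^d$ of degree $2d$ vanishes on $S^N$, hence identically. As $d\ge1$, the polynomial $q$ divides $|F|^2$. The map $F$ has $N$ components, so Lemma~\ref{lem:divide} gives $F=qH$, and comparing parts of degree $d$ we may take $H$ homogeneous of degree $d-2$ (so $H=0$ if $d=1$). Then $f=G+H$ on $S^N$ with degrees $d-1$ and $d-2$, contradicting the minimality of $d$.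
\end{proof}

The hypothesis that $N$ is a power of two enters only through Lemma~\ref{lem:pfister}. For $N=3$ one has $|a|^2|b|^2=(a\cdot b)^2+|a\times b|^2$, with three further squares instead of two, and Lemma~\ref{lem:divide} fails: the three quadratic components of the Hopf map $S^3\to S^2$ have sum of squares $q^2$, and they are not multiples of $q$ since the map is nonconstant.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $N=2^r$ and take the integral $(N,N)$-triple of Corollary~\ref{cor:NN}. Lemma~\ref{lem:map}(c) gives nonconstant polynomial maps $S^{N+j-1}\to S^N$ with integer coefficients for $1\le j\le N$. The case $j=N$ is the first claim.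

\emph{(ii) implies (i), with integer coefficients.} Let $2^r\le k<n<2^{r+1}$. Since $n\ge2$, we have $r\ge1$. With $N=2^r$, the number $j=n+1-N$ satisfies $2\le j\le N$. Compose the map $S^n=S^{N+j-1}\to S^N$ with the inclusion $S^N\subset S^k$ that appends zero coordinates.

\emph{(i) implies (ii).} Let $n>k\ge1$, and choose $r\ge0$ with $2^r\le k<2^{r+1}$. If (ii) fails, then $n\ge N:=2^{r+1}\ge2$, so $k\le N-1$ and $N\le n$. By \eqref{eq:mono}, a nonconstant polynomial map $S^n\to S^k$ would yield one $S^N\to S^{N-1}$, contradicting Proposition~\ref{prop:wood}.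

\emph{The equivalent form.} Let $n,k\ge1$ and $r=\lfloor\log_2n\rfloor$, the unique integer with $2^r\le n<2^{r+1}$. If $k\ge n$, then $k\ge2^r$, and the inclusion $S^n\subset S^k$ is a nonconstant polynomial map with integer coefficients. If $k<n$, then an exponent as in (ii) must equal $r$, so (ii) holds exactly when $k\ge2^r$, and the equivalence of (i) and (ii) applies. In both cases the map exists exactly when $k\ge2^{\lfloor\log_2n\rfloor}$, and the map constructed has integer coefficients. \qed

\begin{thebibliography}{9}

\bibitem{Warwick}
\texttt{https://github.com/Macaulay2/Workshop-2020-Warwick}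

\bibitem{Wood}
R.~Wood, \emph{Polynomial maps from spheres to spheres}, Invent. Math. \textbf{5} (1968).

\end{thebibliography}
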